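\title{A conic whose cellular $\mathbb{A}^1$-homology is not constant}

\begin{abstract}
The cellular $\mathbb{A}^1$-homology of a smooth scheme over a perfect field is a graded pro-object in the abelian category of strictly $\mathbb{A}^1$-invariant sheaves, indexed by the Nisnevich hypercoverings of the scheme. It has been conjectured that this pro-object is always constant. We show that it is not: the conjecture fails in degree $1$ for the conic $x^2+y^2+z^2=0$ over $\mathbb{Q}$. Over a class of formally real fields that contains every formally real field finitely generated over $\mathbb{Q}$, constancy in degree $n$ holds for all smooth schemes of pure dimension $d$ exactly when $n=0$ or $n>d$. The proof tests the pro-object against injective objects and detects cohomology classes by an involution on the first cohomology of the projective line.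
\end{abstract}

\section{The question and the results}\label{sec:intro}

Throughout, $k$ is a perfect field, $\mathrm{Sm}_k$ is the category of smooth $k$-schemes of finite type, and sheaves and cohomology are taken in the Nisnevich topology.

A sheaf of abelian groups $M$ on $\mathrm{Sm}_k$ is \emph{strictly $\mathbb{A}^1$-invariant} if the projection induces isomorphisms $H^j(U,M)\cong H^j(\mathbb{A}^1\times U,M)$ for all $U\in\mathrm{Sm}_k$ and all $j\ge 0$. These sheaves form an abelian category $\mathcal{A}(k)$. For $X\in\mathrm{Sm}_k$, let $H_0^{\mathbb{A}^1}(X)\in\mathcal{A}(k)$ be the free strictly $\mathbb{A}^1$-invariant sheaf on $X$. It is characterized by an isomorphism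
\begin{equation}\label{eq:free}
\operatorname{Hom}_{\mathcal{A}(k)}\bigl(H_0^{\mathbb{A}^1}(X),M\bigr)\cong M(X),
\end{equation}
natural in $M\in\mathcal{A}(k)$ and in $X$. The topological counterpart is the group $\mathbb{Z}[\pi_0T]$ of a locally connected space $T$: its homomorphisms to an abelian group $M$ are the sections over $T$ of the constant sheaf $M$.

Higher homology is obtained by cutting $X$ into pieces, taking $H_0^{\mathbb{A}^1}$ of the pieces, and recording how they are glued. A \emph{hypercovering} of $X$ is a simplicial object $\mathcal{X}_\bullet$ of $\mathrm{Sm}_k$ with an augmentation to $X$ such that $\mathcal{X}_0\to X$ and the maps $\mathcal{X}_{m+1}\to(\operatorname{cosk}_m\mathcal{X}_\bullet)_{m+1}$, with coskeleta taken over $X$, are coverings, that is, epimorphisms of Nisnevich sheaves. For $m=0$ the map in question is $\mathcal{X}_1\to\mathcal{X}_0\times_X\mathcal{X}_0$. The basic example is the \v{C}ech nerve of a covering $U\to X$, with terms $U\times_X\cdots\times_XU$. Hypercoverings of $X$, with simplicial homotopy classes of maps, form an essentially small cofiltered category. Applying $H_0^{\mathbb{A}^1}$ termwise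 to $\mathcal{X}_\bullet$ gives a simplicial object of $\mathcal{A}(k)$; its homology is the homology, in $\mathcal{A}(k)$, of the complex whose differential is the alternating sum of the faces, and homotopic maps induce the same map on it. The \emph{cellular $\mathbb{A}^1$-homology} of $X$ is the graded pro-object of $\mathcal{A}(k)$
\[
H_n^{cell}(X)=\text{``}\varprojlim\text{''}_{\mathcal{X}_\bullet\to X}\;H_n\bigl(H_0^{\mathbb{A}^1}(\mathcal{X}_\bullet)\bigr),\qquad n\ge0 .
\]
A pro-object is \emph{constant} if it is isomorphic, in the category of pro-objects, to an object of $\mathcal{A}(k)$. The following conjecture is posed in \cite{Survey}.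

\begin{quote}
\emph{For every smooth $k$-scheme $X$ and every $n\ge0$, the pro-object $H_n^{cell}(X)$ is constant.}
\end{quote}

The simplest cases agree with it. In degree $0$ every term of the system is $H_0^{\mathbb{A}^1}(X)$. Above the dimension of $X$ the pro-object is zero. For $X=\mathbb{P}^1$ and $n=1$, the covering by two affine lines already computes the pro-object, because its pieces have no first cohomology with coefficients in $\mathcal{A}(k)$. These three statements are proved in Section~\ref{sec:injectives}. The last one suggests where to look for a counterexample: a curve that looks like $\mathbb{P}^1$ but contains no affine line. Let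
\[
C=\{x^2+y^2+z^2=0\}\subset\mathbb{P}^2_k ,
\]
write $i$ for a square root of $-1$, and consider the following condition on $k$.
\begin{itemize}
\item[$(*)$] The field $k$ is formally real, and the nonzero sums of two squares of $k$ meet infinitely many classes of $k^\times/k^{\times2}$.
\end{itemize}
Recall that $k$ is formally real if $-1$ is not a sum of squares in $k$, or equivalently if $k$ admits an ordering. Such a field has characteristic $0$, so it is perfect, and $C$ has no rational point over it. The field $\mathbb{Q}$ satisfies $(*)$: the primes $p\equiv1\pmod4$ are sums of two squares and lie in distinct square classes.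

\begin{theorem}\label{thm:A}
If $k$ satisfies $(*)$, for example if $k=\mathbb{Q}$, then $H_1^{cell}(C)$ is not isomorphic to a constant pro-object.
\end{theorem}

So the conjecture is false. The next theorem says in which degrees and dimensions it fails.

\begin{theorem}\label{thm:B}
\begin{enumerate}
\item[(1)] Let $k$ satisfy $(*)$. For all $1\le n\le d$, the pro-object $H_n^{cell}(C\times(\mathbb{P}^1)^{d-1})$ is not constant. Here $C\times(\mathbb{P}^1)^{d-1}$ is a smooth projective variety of dimension $d$ that becomes isomorphic to $(\mathbb{P}^1)^d$ over $k(i)$.
\item[(2)] Over any perfect field, $H_0^{cell}(X)\cong H_0^{\mathbb{A}^1}(X)$ is constant for every smooth $X$, and $H_n^{cell}(X)=0$ for $n>\dim X$.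
\end{enumerate}
Hence, for $k$ satisfying $(*)$ and $n,d\ge0$, the pro-object $H_n^{cell}(X)$ is constant for all smooth $X$ of pure dimension $d$ if and only if $n=0$ or $n>d$.
\end{theorem}

\begin{proposition}\label{prop:C}
Condition $(*)$ holds for every formally real field finitely generated over $\mathbb{Q}$, and for every formally real field finitely generated of transcendence degree $\ge1$ over a subfield.
\end{proposition}

Here is the idea of the proof of Theorem~\ref{thm:A}. Maps from $H_1^{cell}(C)$ to an injective object $I$ of $\mathcal{A}(k)$ are the classes in $H^1(C,I)$. Each such class vanishes on some dense open subset of $C$. Constancy would force a single open subset $C\setminus S$, with $S$ finite, to kill all classes for all $I$ (Section~\ref{sec:injectives}). So for each $S$ we must find a class that survives on $C\setminus S$. We have no explicit description of the injective objects, so survival has to be proved in a form that persists when a known sheaf is embedded into an unknown one. We pass to a finite extension $F/k$ over which $C$ becomes $\mathbb{P}^1$, while $-1$ remains a nonsquare and all points above $S$ have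 residue field $F(i)$. The map $t\mapsto-t$ acts on $H^1(\mathbb{P}^1_F,N)$; it fixes every class that dies away from $S$, whatever the sheaf $N$, and it moves an explicit class with coefficients in the sheaf of Witt groups (Section~\ref{sec:P1}). Section~\ref{sec:example} carries this out for one point over $\mathbb{Q}$, and Section~\ref{sec:general} for all $S$. Section~\ref{sec:higher} passes to higher degrees, and Section~\ref{sec:fields} proves Proposition~\ref{prop:C}.

\section{Background}\label{sec:background}

\subsection*{Nisnevich cohomology}
A Nisnevich covering of $U$ is a family of \'etale maps $W_\alpha\to U$ such that every point of $U$ has a preimage with the same residue field. The cohomology of $U\in\mathrm{Sm}_k$ with coefficients in a sheaf $\mathcal{F}$ on $\mathrm{Sm}_k$ depends only on the restriction of $\mathcal{F}$ to the schemes \'etale over $U$. We use the following standard properties.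
\begin{itemize}
\item[(N1)] $H^j(U,\mathcal{F})=0$ for $j>\dim U$, and $H^j(U,-)$ commutes with filtered colimits of sheaves.
\item[(N2)] A \emph{Nisnevich neighborhood} of $u\in U$ is an \'etale map $W\to U$ with a point $w$ over $u$ such that $k(w)=k(u)$. The stalk at $u$ is the colimit of the sections over these neighborhoods, and a class of positive degree vanishes on some neighborhood of any given point. If $U$ is irreducible and $u$ is its generic point, then $W\to U$ has a section over a nonempty open subset, so open neighborhoods are cofinal. We write $\mathcal{F}(k(U))$ for this stalk. In particular, a class of positive degree on an irreducible $U$ vanishes on a dense open subset.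
\item[(N3)] For $Z\subset U$ closed there are groups $H^j_Z(U,\mathcal{F})$ and a long exact sequence $\cdots\to H^j_Z(U,\mathcal{F})\to H^j(U,\mathcal{F})\to H^j(U\setminus Z,\mathcal{F})\to H^{j+1}_Z(U,\mathcal{F})\to\cdots$, functorial for morphisms $g:U'\to U$ and closed subsets $Z'\supset g^{-1}(Z)$. If $Z$ is the disjoint union of closed subsets $Z_1,\dots,Z_r$, then $\bigoplus_lH^j_{Z_l}(U,\mathcal{F})\to H^j_Z(U,\mathcal{F})$ is an isomorphism.
\item[(N4)] (Excision.) If $\pi:V\to U$ is \'etale and $\pi^{-1}(Z)\to Z$ is an isomorphism of reduced schemes, then $\pi^*:H^j_Z(U,\mathcal{F})\to H^j_{\pi^{-1}(Z)}(V,\mathcal{F})$ is an isomorphism.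
\item[(N5)] A covering by two open subsets has a Mayer--Vietoris sequence.
\item[(N6)] (Verdier \cite{Verdier}.) The canonical maps induce $\operatorname{colim}_{\mathcal{X}_\bullet}H^n(\mathcal{F}(\mathcal{X}_\bullet))\cong H^n(X,\mathcal{F})$, naturally in $\mathcal{F}$, the colimit being over hypercoverings up to homotopy.
\end{itemize}

\subsection*{Strictly invariant sheaves}
A bounded below complex of sheaves is \emph{$\mathbb{A}^1$-local} if its hypercohomology on $U$ and on $\mathbb{A}^1\times U$ agree, through the projection, for all $U\in\mathrm{Sm}_k$. The following results are due to Morel \cite{MorelConn,MorelLNM}.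
\begin{itemize}
\item[(M1)] $\mathcal{A}(k)$ is abelian, and its inclusion into sheaves of abelian groups is exact.
\item[(M2)] The cohomology sheaves of an $\mathbb{A}^1$-local complex are strictly $\mathbb{A}^1$-invariant.
\item[(M3)] For $M\in\mathcal{A}(k)$ and $U$ smooth and irreducible, $M(U)\to M(k(U))$ is injective.
\end{itemize}

\begin{lemma}\label{lem:groth}
The category $\mathcal{A}(k)$ has all products and enough injectives, and products of injectives are injective. A monomorphism in $\mathcal{A}(k)$ is injective on sections.
\end{lemma}

\begin{proof}
By (N1), $\mathcal{A}(k)$ is closed under filtered colimits of sheaves, hence under direct sums, and filtered colimits are exact in $\mathcal{A}(k)$ by (M1). By \eqref{eq:free}, a morphism $M\to N$ that induces zero on $\operatorname{Hom}(H_0^{\mathbb{A}^1}(X),-)$ for all $X$ is zero on all sections, so the objects $H_0^{\mathbb{A}^1}(X)$, for $X$ in a small skeleton of $\mathrm{Sm}_k$, generate. Thus $\mathcal{A}(k)$ is a Grothendieck category, and such a category has products and enough injectives. An extension problem into a product is solved factor by factor, so products of injectives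 are injective. The last claim follows from \eqref{eq:free}, since $\operatorname{Hom}(A,-)$ preserves monomorphisms.
\end{proof}

\subsection*{Finite extensions of the base field}
Let $F/k$ be a finite extension and $f:\operatorname{Spec}F\to\operatorname{Spec}k$. Since $k$ is perfect, $f$ is \'etale, $F$ is perfect, and every smooth $F$-scheme is a smooth $k$-scheme. For a sheaf $N$ on $\mathrm{Sm}_k$, let $f^*N$ be its restriction to $\mathrm{Sm}_F$. The functor $f^*$ is exact, preserves injectivity on sections, and does not change cohomology, so it maps $\mathcal{A}(k)$ to $\mathcal{A}(F)$; we usually write $N$ for $f^*N$. Its right adjoint sends a sheaf $G$ on $\mathrm{Sm}_F$ to $f_*G$, where $(f_*G)(U)=G(U_F)$ and $U_F=U\times_kF$. The counit $e:f^*f_*G\to G$ is a morphism of sheaves on $\mathrm{Sm}_F$; on $Y\in\mathrm{Sm}_F$ it is the pullback $G(Y\times_kF)\to G(Y)$ along the graph of the structure map $Y\to\operatorname{Spec}F$.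

\begin{lemma}\label{lem:push}
For every sheaf $G$ on $\mathrm{Sm}_F$ and every $U\in\mathrm{Sm}_k$, the composite
\[
\kappa:\;H^j(U,f_*G)\longrightarrow H^j(U_F,f_*G)\xrightarrow{\ e\ }H^j(U_F,G),
\]
in which the first map is pullback along $U_F\to U$, is an isomorphism, natural in $U$. In particular $f_*$ maps $\mathcal{A}(F)$ to $\mathcal{A}(k)$.
\end{lemma}

\begin{proof}
Let $\mathcal{O}$ be the henselian local ring of $U$ at a point $u$. The finite $\mathcal{O}$-algebra $\mathcal{O}\otimes_kF$ is a product of henselian local rings, those of $U_F$ at the points above $u$. So the stalk of $f_*G$ at $u$ is the finite product of the stalks of $G$ at these points, and $f_*$ is exact. It preserves injective sheaves, being right adjoint to an exact functor. Hence $H^*(U,f_*-)$ and $H^*(U_F,-)$ are both universal $\delta$-functors in $G$, and $\kappa$ is a morphism of $\delta$-functors. In degree $0$ it is the pullback $G(U_F)\to G(U_F)$ along the composite $U_F\to U_F\times_kF\to U\times_kF$ of the graph and the projection, which is the identity. So $\kappa$ is an isomorphism in all degrees. The last claim follows because $(\mathbb{A}^1\times U)_F=\mathbb{A}^1_F\times_FU_F$.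
\end{proof}

\subsection*{Witt groups}
Let $E$ be a field of characteristic $\ne2$. The Witt ring $W(E)$ is the ring of nondegenerate symmetric bilinear forms over $E$ modulo hyperbolic forms. For $u\in E^\times$, let $\langle u\rangle$ be the class of the rank one form $uxy$; then $\langle u\rangle\langle v\rangle=\langle uv\rangle$ and $\langle1\rangle=1$. For a unit $u$ on a scheme $U$ over $E$, the same formula defines $\langle u\rangle$ in the Witt ring $W(U)$.
\begin{itemize}
\item[(W1)] Anisotropic forms with the same class in $W(E)$ are isometric. So $\langle u\rangle=1$ in $W(E)$ only if $u$ is a square.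
\item[(W2)] There is a second residue homomorphism $\partial_t:W(E(t))\to W(E)$ at $t=0$, with uniformizer $t$. It is $W(E)$-linear, kills the image of $W(E)$, and satisfies $\partial_t\langle ut\rangle=\langle u\rangle$ for $u\in E^\times$.
\item[(W3)] (Panin \cite{Panin}; also Morel \cite{MorelLNM}.) Over a base field $F$ of characteristic $0$, the sheaf $\mathbf{W}$ associated with the presheaf $U\mapsto W(U)$ on $\mathrm{Sm}_F$ is strictly $\mathbb{A}^1$-invariant. Its value on a function field $F(U)$ is $W(F(U))$.
\end{itemize}

\subsection*{Pro-objects}
A pro-object $\text{``}\varprojlim\text{''}A_\alpha$ of $\mathcal{A}(k)$ is a diagram indexed by an essentially small cofiltered category, and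
\[
\operatorname{Hom}_{pro}\bigl(\text{``}\varprojlim\text{''}A_\alpha,\text{``}\varprojlim\text{''}B_\beta\bigr)=\lim_\beta\operatorname{colim}_\alpha\operatorname{Hom}(A_\alpha,B_\beta).
\]
Pro-objects of an abelian category form an abelian category, in which the kernel and cokernel of a map of diagrams of the same shape are computed termwise.

\section{Testing against injective objects}\label{sec:injectives}

The terms of $H_n^{cell}(X)$ are homology objects, and $\operatorname{Hom}(-,M)$ commutes with homology when $M$ is injective. This turns the pro-object into something familiar.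

\begin{lemma}\label{lem:dual}
For $I\in\mathcal{A}(k)$ injective, $\operatorname{Hom}_{pro}(H_n^{cell}(X),I)\cong H^n(X,I)$, naturally in $I$.
\end{lemma}

\begin{proof}
Since $\operatorname{Hom}(-,I)$ is exact, \eqref{eq:free} gives
\[
\operatorname{Hom}\bigl(H_n(H_0^{\mathbb{A}^1}(\mathcal{X}_\bullet)),I\bigr)=H^n\bigl(\operatorname{Hom}(H_0^{\mathbb{A}^1}(\mathcal{X}_\bullet),I)\bigr)=H^n(I(\mathcal{X}_\bullet)).
\]
Take the colimit over hypercoverings and apply (N6).
\end{proof}

An injective object of $\mathcal{A}(k)$ need not be an injective sheaf, so the groups $H^n(X,I)$ need not vanish; Section~\ref{sec:P1} gives nonzero classes on $\mathbb{P}^1$. Injective objects also detect the vanishing of pro-objects.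

\begin{lemma}\label{lem:zero}
Let $A=\text{``}\varprojlim\text{''}A_\alpha$ be a pro-object of $\mathcal{A}(k)$ with $\operatorname{Hom}_{pro}(A,I)=0$ for all injective $I$. Then $A=0$.
\end{lemma}

\begin{proof}
Given $\alpha$, choose a monomorphism $A_\alpha\to I$ with $I$ injective. Its class in $\operatorname{colim}_\beta\operatorname{Hom}(A_\beta,I)$ is zero, so $A_\beta\to A_\alpha\to I$ is zero for some $\beta\to\alpha$. Then $A_\beta\to A_\alpha$ is zero. Hence every component of the identity of $A$ in $\lim_\alpha\operatorname{colim}_\beta\operatorname{Hom}(A_\beta,A_\alpha)$ vanishes.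
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(2)]
For $n>\dim X$, Lemma~\ref{lem:dual} and (N1) give $\operatorname{Hom}_{pro}(H_n^{cell}(X),I)=0$ for all injective $I$, and Lemma~\ref{lem:zero} applies.

Let $n=0$, let $\mathcal{X}_\bullet\to X$ be a hypercovering, and let $M\in\mathcal{A}(k)$. The object $H_0(H_0^{\mathbb{A}^1}(\mathcal{X}_\bullet))$ is the coequalizer of the two faces $H_0^{\mathbb{A}^1}(\mathcal{X}_1)\rightrightarrows H_0^{\mathbb{A}^1}(\mathcal{X}_0)$, so its homomorphisms to $M$ form the equalizer of $M(\mathcal{X}_0)\rightrightarrows M(\mathcal{X}_1)$. Since $\mathcal{X}_1\to\mathcal{X}_0\times_X\mathcal{X}_0$ is a covering, $M(\mathcal{X}_0\times_X\mathcal{X}_0)\to M(\mathcal{X}_1)$ is injective, and the equalizer is also that of $M(\mathcal{X}_0)\rightrightarrows M(\mathcal{X}_0\times_X\mathcal{X}_0)$. This is $M(X)$, because $\mathcal{X}_0\to X$ is a covering. By \eqref{eq:free} and the Yoneda lemma, the augmentation induces an isomorphism from each term of the system to $H_0^{\mathbb{A}^1}(X)$, compatibly with the transition maps.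
\end{proof}

\begin{example}\label{ex:P1}
Suppose that $X$ has a Nisnevich covering $U\to X$, with $U\in\mathrm{Sm}_k$, such that $H^1(U,I)=0$ for all injective $I\in\mathcal{A}(k)$. Then $H_1^{cell}(X)$ is constant. Indeed, let $\mathcal{U}_\bullet$ be the \v{C}ech nerve and $P=H_1(H_0^{\mathbb{A}^1}(\mathcal{U}_\bullet))$. The map $H^1(I(\mathcal{U}_\bullet))\to H^1(X,I)$ is injective with image the kernel of restriction to $U$, so it is bijective. Index $H_1^{cell}(X)$ by the hypercoverings $\beta$ equipped with a map to $\mathcal{U}_\bullet$, which does not change the pro-object, and let $K_\beta$ and $Q_\beta$ be the kernel and cokernel of the map $A_\beta\to P$ from the term $A_\beta$. In the colimit of the exact sequences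
\[
0\to\operatorname{Hom}(Q_\beta,I)\to\operatorname{Hom}(P,I)\to\operatorname{Hom}(A_\beta,I)\to\operatorname{Hom}(K_\beta,I)\to0
\]
the middle map is the bijection above. By Lemma~\ref{lem:zero} the pro-objects formed by the $K_\beta$ and by the $Q_\beta$ vanish, so $H_1^{cell}(X)\cong P$. This applies to $X=\mathbb{P}^1$ and $U=\mathbb{A}^1\sqcup\mathbb{A}^1$, since $H^1(\mathbb{A}^1,I)=H^1(\operatorname{Spec}k,I)=0$.
\end{example}

In the example, one covering kills all classes at once. The next proposition shows that constancy forces such uniformity, at least at the generic point. The mechanism is that a functor $\operatorname{Hom}(P,-)$ commutes with products, so that infinitely many classes can be assembled into one class, to which (N2) applies. For Theorem~\ref{thm:A}, take $X=Y=C$, $n=1$ and $\Phi$ the inclusion; the extra generality serves Section~\ref{sec:higher}.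

\begin{proposition}\label{prop:uniform}
Let $X,Y\in\mathrm{Sm}_k$ with $Y$ irreducible, let $n\ge0$, and let $\Phi$ be a functor from $\mathcal{A}(k)$ to sheaves of abelian groups on $\mathrm{Sm}_k$. Suppose that $T(I)=H^1(Y,\Phi I)$ is a direct summand of $H^n(X,I)$, naturally in the injective object $I$. If $H_n^{cell}(X)$ is constant, then there is a nonempty open $V\subset Y$ such that the restriction $H^1(Y,\Phi I)\to H^1(V,\Phi I)$ is zero for every injective $I\in\mathcal{A}(k)$.
\end{proposition}

\begin{proof}
Let $H_n^{cell}(X)\cong P$ with $P\in\mathcal{A}(k)$. By Lemma~\ref{lem:dual}, $H^n(X,I)\cong\operatorname{Hom}(P,I)$ naturally in injective objects $I$. Let $(I_\alpha)$ be a family of injectives; its product is injective by Lemma~\ref{lem:groth}. The map $H^n(X,\prod I_\alpha)\to\prod H^n(X,I_\alpha)$ induced by the projections is identified with $\operatorname{Hom}(P,\prod I_\alpha)\to\prod\operatorname{Hom}(P,I_\alpha)$, so it is bijective. The map $T(\prod I_\alpha)\to\prod T(I_\alpha)$ is a retract of it, so it is bijective too.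

Suppose that no $V$ has the stated property. For each nonempty open $V\subset Y$ choose an injective $I_V$ and a class $c_V\in T(I_V)$ with $c_V|_V\ne0$. Let $J=\prod_VI_V$, and let $c\in T(J)=H^1(Y,\Phi J)$ be the class that projects to $c_V$ for every $V$. By (N2), $c|_{V_0}=0$ for some nonempty open $V_0$. Applying the projection $J\to I_{V_0}$ gives $c_{V_0}|_{V_0}=0$, a contradiction.
\end{proof}

When $Y=C$, we may shrink $V$ and write $V=C\setminus S$ with $S$ a finite nonempty set of closed points. Theorem~\ref{thm:A} is thus reduced to the following task: \emph{for every such $S$, find an injective $I$ and a class in $H^1(C,I)$ that does not vanish on $C\setminus S$.}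

\section{An involution on the cohomology of the projective line}\label{sec:P1}

One can compute with a sheaf $M$ such as $\mathbf{W}$, but the task concerns an injective object $I$ containing $M$, and there is no reason for $H^1(C\setminus S,M)\to H^1(C\setminus S,I)$ to be injective. On the projective line this difficulty disappears, as we now see. We then look for a property of classes on the \emph{whole} projective line that follows from vanishing on the open subset.

In this section $F$ is a field of characteristic $0$, $N\in\mathcal{A}(F)$, and $t$ is the coordinate on $\mathbb{P}^1_F$. The open subsets $\{t\ne\infty\}$ and $\{t\ne0\}$ are affine lines with intersection $\mathbb{G}_{m,F}$. By invariance and (N1), $N(\mathbb{A}^1_F)=N(F)$ and $H^1(\mathbb{A}^1_F,N)=H^1(\operatorname{Spec}F,N)=0$. The Mayer--Vietoris sequence therefore gives, naturally in $N$,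
\begin{equation}\label{eq:P1}
H^1(\mathbb{P}^1_F,N)=N(\mathbb{G}_{m,F})/N(F)\cong\ker\bigl(1^*:N(\mathbb{G}_{m,F})\to N(F)\bigr),
\end{equation}
where $N(F)$ is embedded by pullback along the structure map, and $1^*$, the restriction to $t=1$, splits this embedding. We write $[\omega]\in H^1(\mathbb{P}^1_F,N)$ for the class of $\omega\in N(\mathbb{G}_{m,F})$. The right-hand side of \eqref{eq:P1} is a group of sections, which proves the following.

\begin{lemma}\label{lem:mono}
If a morphism $M\to N$ in $\mathcal{A}(F)$ is injective on sections, then $H^1(\mathbb{P}^1_F,M)\to H^1(\mathbb{P}^1_F,N)$ is injective.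
\end{lemma}

So an identity between classes on $\mathbb{P}^1_F$ with coefficients in $M$ may be tested in $N$, and conversely. Natural operators come from automorphisms of $\mathbb{P}^1_F$, and homotopy invariance leaves few of them. Scalar matrices have square determinant, so the determinant defines a homomorphism $\det:PGL_2(F)\to F^\times/F^{\times2}$.

\begin{lemma}\label{lem:det}
The action of $PGL_2(F)$ on $H^1(\mathbb{P}^1_F,N)$ by pullback factors through $\det$.
\end{lemma}

\begin{proof}
A matrix of determinant $a^2$ may be divided by $a$, so the kernel of $\det$ is the image of $SL_2(F)$. By row reduction, $SL_2(F)$ is generated by the upper and lower elementary matrices $e(\lambda)$, $\lambda\in F$. The morphism $\mathbb{A}^1\times\mathbb{P}^1_F\to\mathbb{P}^1_F$, $(r,p)\mapsto e(r\lambda)p$, restricts to the identity at $r=0$ and to $e(\lambda)$ at $r=1$. The restrictions to $r=0$ and to $r=1$ are both inverse to the isomorphism $H^1(\mathbb{P}^1_F,N)\cong H^1(\mathbb{A}^1\times\mathbb{P}^1_F,N)$, so they agree, and $e(\lambda)^*=\mathrm{id}$.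
\end{proof}

Let $\varepsilon$ be the involution of $H^1(\mathbb{P}^1_F,N)$ induced by any element of $PGL_2(F)$ with determinant $-1$ modulo squares. It is natural in $N$, and it commutes with $g^*$ for all $g\in PGL_2(F)$ because the action factors through an abelian group. The freedom to choose the representative is the point of the argument, and we use two choices. The first is $\iota(t)=-t$. It preserves both open sets of the standard covering, so
\begin{equation}\label{eq:iota}
\varepsilon[\omega]=[\iota^*\omega].
\end{equation}
With it we see that $\varepsilon$ is nontrivial on Witt cohomology. Only the case $m=0$ of the next lemma is needed for Theorem~\ref{thm:A}.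

\begin{lemma}\label{lem:witt}
Suppose $-1\notin F^{2}$. Let $m\ge0$, let $t_1,\dots,t_m,t$ be the coordinates on $\mathbb{G}_{m,F}^{m+1}$, let $\iota$ change the sign of $t$, and put
\[
\omega_m=\prod_{j=1}^m\bigl(\langle t_j\rangle-1\bigr)\cdot\langle t\rangle\in\mathbf{W}(\mathbb{G}_{m,F}^{m+1}).
\]
Then $\iota^*\omega_m-\omega_m$ is not the pullback of a section along the projection that forgets $t$. In particular $\varepsilon[\langle t\rangle]\ne[\langle t\rangle]$ in $H^1(\mathbb{P}^1_F,\mathbf{W})$.
\end{lemma}

\begin{proof}
Let $E_j=F(t_1,\dots,t_j)$ and $\delta=\iota^*\omega_m-\omega_m=\prod_j(\langle t_j\rangle-1)\cdot(\langle-t\rangle-\langle t\rangle)$. If $\delta$ were such a pullback, then by (W3) its image in $W(E_m(t))$ would come from $W(E_m)$, and $\partial_t\delta=0$ by (W2). By linearity, $\partial_t\delta=\prod_j(\langle t_j\rangle-1)\cdot(\langle-1\rangle-1)$ in $W(E_m)$. The residue $\partial_{t_j}:W(E_j)\to W(E_{j-1})$ is $W(E_{j-1})$-linear and sends $\langle t_j\rangle-1$ to $1$, so it removes the last factor of the product. Applying $\partial_{t_m},\dots,\partial_{t_1}$ in turn would give $\langle-1\rangle-1=0$ in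 $W(F)$, and $-1$ would be a square by (W1). The last claim is the case $m=0$, by \eqref{eq:P1} and \eqref{eq:iota}.
\end{proof}

If $F$ is the base field and $\mathbf{W}\to I$ is an embedding into an injective object, then $[\langle t\rangle]\ne0$ stays nonzero in $H^1(\mathbb{P}^1_F,I)$ by Lemma~\ref{lem:mono}; these are the classes promised after Lemma~\ref{lem:dual}.

The second choice of representative is adapted to a closed point $s$ with residue field $F(i)$. Cohomology with support in $s$ can be computed after base change to $F(i)$, where $-1$ is a square and $\varepsilon$ is trivial. To exploit this we need a representative of $\varepsilon$, defined over $F$, that fixes the two geometric points of $s$. For $s=\{t^2+1=0\}$, a matrix $\left(\begin{smallmatrix}a&b\\c&d\end{smallmatrix}\right)$ over $F$ fixes $t=i$ exactly when $ai+b=i(ci+d)$, that is, when $a=d$ and $b=-c$. Its determinant is then $a^2+c^2$. So a suitable representative exists exactly when $-1$ is a sum of two squares.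

\begin{lemma}\label{lem:support}
Suppose that $-1\notin F^2$ and that $-1=p^2+q^2$ with $p,q\in F$. Let $\Sigma\subset\mathbb{P}^1_F$ be a finite set of closed points whose residue fields are $F$-isomorphic to $F(i)$. If $c\in H^1(\mathbb{P}^1_F,N)$ vanishes on $\mathbb{P}^1_F\setminus\Sigma$, then $\varepsilon c=c$.
\end{lemma}

\begin{proof}
By (N3), $c$ is a sum of classes in the images of the maps $H^1_s(\mathbb{P}^1_F,N)\to H^1(\mathbb{P}^1_F,N)$ for $s\in\Sigma$. So it suffices to show that $\varepsilon$ is the identity on the image for one point $s$.

\emph{Normalization.} The point $s$ is not rational, so $s\ne\infty$, and the value of $t$ at $s$ generates the residue field: $t(s)=x_0+y_0i$ with $x_0\in F$ and $y_0\in F^\times$. The automorphism $g(t)=(t-x_0)/y_0$ carries $s$ to $s_0=\{t^2+1=0\}$, so $g^*$ maps the image for $s_0$ onto the image for $s$. As $g^*$ commutes with $\varepsilon$, we may assume $s=s_0$. Put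
\[
h(t)=\frac{pt-q}{qt+p},\qquad\det h=p^2+q^2=-1 .
\]
The elements $p\pm qi$ are nonzero, since their product is $-1$. From $pi-q=i(p+qi)$ and $-pi-q=-i(p-qi)$ we get $h(i)=i$ and $h(-i)=-i$. In particular $h^{-1}(s)=s$, so $h^*$ acts on $H^1_s(\mathbb{P}^1_F,N)$.

\emph{Excision.} Let $L=F(i)$, let $\pi:\mathbb{P}^1_L\to\mathbb{P}^1_F$ be the projection, which is \'etale, let $a\in\mathbb{P}^1_L$ be the rational point $t=i$, and let $V=\mathbb{P}^1_L\setminus\{-i\}$. The preimage of $s$ in $\mathbb{P}^1_L$ is $\{i,-i\}$, so its preimage in $V$ is $a$, and $\pi$ induces an isomorphism of residue fields at $a$. By (N4), applied to $\pi|_V$ and to the inclusion of $V$,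
\[
H^1_s(\mathbb{P}^1_F,N)\cong H^1_a(V,N)\cong H^1_a(\mathbb{P}^1_L,N).
\]
Since $\pi h_L=h\pi$ and $h_L$ preserves $V$ and $a$, these isomorphisms carry $h^*$ to $h_L^*$.

\emph{Triviality over $L$.} We have $\mathbb{P}^1_L\setminus a\cong\mathbb{A}^1_L$, so every section of $N$ over $\mathbb{P}^1_L\setminus a$ is pulled back from $N(L)$ and extends to $\mathbb{P}^1_L$. By (N3), the map $H^1_a(\mathbb{P}^1_L,N)\to H^1(\mathbb{P}^1_L,N)$ is injective, and it commutes with $h_L^*$. Over $L$ the determinant $-1=i^2$ is a square, so $h_L^*$ is the identity on the target by Lemma~\ref{lem:det}, applied over $L$. Hence $h_L^*$ is the identity on $H^1_a(\mathbb{P}^1_L,N)$, and $h^*$ is the identity on $H^1_s(\mathbb{P}^1_F,N)$. The map $H^1_s(\mathbb{P}^1_F,N)\to H^1(\mathbb{P}^1_F,N)$ commutes with $h^*$, and $h^*=\varepsilon$ on the target.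
\end{proof}

The hypothesis on residue fields cannot be dropped. If $\Sigma$ contains a rational point, then every class vanishes on $\mathbb{P}^1_F\setminus\Sigma$, because it vanishes on the complement of that point, which is an affine line; and Lemma~\ref{lem:witt} exhibits a class that $\varepsilon$ moves.

\section{The first case: one point over $\mathbb{Q}$}\label{sec:example}

Let $k=\mathbb{Q}$ and let $s\in C$ be the closed point $\{z=0\}$. Its geometric points are $(1:\pm i:0)$, and its residue field is $\mathbb{Q}(i)$. We construct a class on $C$, with injective coefficients, that survives on $C\setminus s=\{x^2+y^2=-1\}$.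

To use Section~\ref{sec:P1} we need a field over which $C$ has a point but $s$ does not split. The identity $1^2+1^2+(\sqrt{-2})^2=0$ suggests $F=\mathbb{Q}(\sqrt{-2})$. Here $-1$ is not a square, and $-1=p^2+q^2$ with $p=q=1/\sqrt{-2}$. The map
\[
\psi:\mathbb{P}^1_F\to C_F,\qquad t\mapsto\bigl(t^2-2t-1:t^2+2t-1:\sqrt{-2}\,(t^2+1)\bigr)
\]
lands in $C_F$ because $(t^2-1-2t)^2+(t^2-1+2t)^2=2(t^2-1)^2+8t^2=2(t^2+1)^2$. Its three coordinates form a basis of the polynomials of degree $\le2$, so $\psi$ embeds $\mathbb{P}^1_F$ as a plane conic, which must be $C_F$. Under $\psi$ the point $s_F$ becomes $\{t^2+1=0\}$.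

The two representatives of $\varepsilon$ are
\[
\iota(t)=-t\qquad\text{and}\qquad h(t)=\frac{t-1}{t+1}.
\]
The matrix of $h$ has determinant $2=-(\sqrt{-2})^2$, which is $-1$ modulo squares in $F$, and is the square of $i\sqrt{-2}$ in $F(i)$. Also $h(i)=(i-1)/(i+1)=i$. So $h$ acts as $\iota$ on $H^1(\mathbb{P}^1_F,N)$ and acts trivially on the classes supported at $t^2+1=0$.

The class $[\langle t\rangle]$ lives over $F$, and we need a class over $\mathbb{Q}$. Let $f:\operatorname{Spec}F\to\operatorname{Spec}\mathbb{Q}$ and $M=f_*\mathbf{W}$, embed $M$ in an injective object $I$ of $\mathcal{A}(\mathbb{Q})$, and let $c'\in H^1(C,M)\cong H^1(\mathbb{P}^1_F,\mathbf{W})$ correspond to $[\langle t\rangle]$. Suppose that the image $c$ of $c'$ in $H^1(C,I)$ dies on $C\setminus s$. After base change to $F$ it is supported at $t^2+1=0$, so it is fixed by $h^*=\varepsilon$. The identity $\varepsilon c_F=c_F$ no longer mentions the open subset, so it descends from $I$ to $M$ by Lemma~\ref{lem:mono}, and the counit carries it from $M$ to $\mathbf{W}$. We find that $\langle-t\rangle-\langle t\rangle$ is constant. Its residue at $t=0$ is $\langle-1\rangle-1$,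 which is nonzero in $W(\mathbb{Q}(\sqrt{-2}))$. Hence $c|_{C\setminus s}\ne0$.

The same class dies on a smaller open subset. Let $s'$ be the closed point of $C$ below $\psi(\infty)=(1:1:\sqrt{-2})$. Then $(C\setminus s')_F$ is contained in the affine line $\{t\ne\infty\}$, so $c'|_{C\setminus s'}=0$ by Lemma~\ref{lem:push}. For $S=\{s,s'\}$ another field is needed, and in general the field must move with $S$. This is where the infinitely many square classes of $(*)$ enter.

\section{Adapted fields and the proof of Theorem~\ref{thm:A}}\label{sec:general}

In this section $k$ has characteristic $0$ and $S$ is a finite nonempty set of closed points of $C$. We isolate the properties of $\mathbb{Q}(\sqrt{-2})$ used in Section~\ref{sec:example}.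

\begin{definition}\label{def:adapted}
A finite extension $F/k$ is \emph{adapted to $S$} if
\begin{enumerate}
\item[(A1)] $-1$ is not a square in $F$;
\item[(A2)] $-1$ is a sum of two squares in $F$;
\item[(A3)] every point of the preimage $S_F\subset C_F$ of $S$ has residue field $F$-isomorphic to $F(i)$.
\end{enumerate}
\end{definition}

If $-1=p^2+q^2$ in $F$, then $(p:q:1)$ is a rational point of the smooth conic $C_F$, and projection from it gives an isomorphism $C_F\cong\mathbb{P}^1_F$. For an adapted field we fix such an isomorphism and identify $C_F$ with $\mathbb{P}^1_F$.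

\begin{proposition}\label{prop:key}
Let $F/k$ be adapted to $S$ and let $f:\operatorname{Spec}F\to\operatorname{Spec}k$. Let $G\in\mathcal{A}(F)$ and $\omega\in G(\mathbb{G}_{m,F})$ be such that $\iota^*\omega-\omega\notin G(F)$. Let $c'\in H^1(C,f_*G)$ be the class with $\kappa(c')=[\omega]$ in $H^1(C_F,G)=H^1(\mathbb{P}^1_F,G)$. Then for every morphism $f_*G\to N$ in $\mathcal{A}(k)$ that is injective on sections, the image $c\in H^1(C,N)$ of $c'$ satisfies $c|_{C\setminus S}\ne0$.
\end{proposition}

\begin{proof}
Put $M=f_*G$, which lies in $\mathcal{A}(k)$ by Lemma~\ref{lem:push}, and let $c'_F$ and $c_F$ be the pullbacks of $c'$ and $c$ along $C_F\to C$. We have morphisms $G\xleftarrow{\,e\,}M\to N$ in $\mathcal{A}(F)$, and so maps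
\[
H^1(\mathbb{P}^1_F,G)\longleftarrow H^1(\mathbb{P}^1_F,M)\longrightarrow H^1(\mathbb{P}^1_F,N)
\]
that commute with $\varepsilon$. They send $c'_F$ to $\kappa(c')=[\omega]$ on the left, by the definition of $\kappa$, and to $c_F$ on the right.

Suppose $c|_{C\setminus S}=0$. Then $c_F$ vanishes on $(C\setminus S)_F=\mathbb{P}^1_F\setminus S_F$. By (A1)--(A3), Lemma~\ref{lem:support} applies to $\Sigma=S_F$ and gives $\varepsilon c_F=c_F$. The right-hand map is injective by Lemma~\ref{lem:mono}, so $\varepsilon c'_F=c'_F$. Applying the left-hand map gives $\varepsilon[\omega]=[\omega]$. By \eqref{eq:P1} and \eqref{eq:iota} this means $\iota^*\omega-\omega\in G(F)$, contrary to the hypothesis.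
\end{proof}

It remains to construct adapted fields. We need two elementary facts about squares.

\begin{lemma}\label{lem:squares}
Let $E$ be a field of characteristic $0$.
\begin{enumerate}
\item[(a)] If $b\in E^\times$ is not a square, then $c\in E^\times$ is a square in $E(\sqrt b)$ if and only if $c\in E^{\times2}$ or $c\in bE^{\times2}$.
\item[(b)] If $E'/E$ is finite, then the kernel of $E^\times/E^{\times2}\to E'^\times/E'^{\times2}$ is finite. So a subset of $E^\times$ that meets infinitely many square classes of $E$ meets infinitely many square classes of $E'$.
\end{enumerate}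
\end{lemma}

\begin{proof}
(a) If $c=(\alpha+\beta\sqrt b)^2=\alpha^2+b\beta^2+2\alpha\beta\sqrt b$ with $\alpha,\beta\in E$, then $\alpha\beta=0$, so $c=\alpha^2$ or $c=b\beta^2$. The converse is immediate.

(b) A nontrivial class $b$ in the kernel gives a quadratic subextension $E(\sqrt b)$ of $E'/E$, and by (a) this subextension determines the class. A finite separable extension has finitely many subextensions. The fibers of the map are cosets of the kernel, so they are finite.
\end{proof}

The residue fields of the points of $S$ are arbitrary finite extensions of $k$ over which $C$ has a point. To reduce all of them to $F(i)$ at once, without adjoining $i$, we first pass to the real part $F_0$ of a large Galois extension; this uses an ordering of $k$. The conic still has no point over $F_0$, and we create one by adjoining $\sqrt{-a}$ for a sum of two squares $a$. This adjoins $i$ precisely when $a$ is a square in $F_0$, which the second half of $(*)$ allows us to avoid.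

\begin{lemma}\label{lem:adapted}
If $k$ satisfies $(*)$, then for every finite nonempty set $S$ of closed points of $C$ there is a finite extension $F/k$ adapted to $S$.
\end{lemma}

\begin{proof}
Fix an ordering of $k$ and a real closure $R$ for it. Then $\bar k=R(i)$ is an algebraic closure of $k$; let $\tau$ be the nontrivial element of $\operatorname{Gal}(\bar k/R)$. Let $L_0\subset\bar k$ be a finite Galois extension of $k$ that contains $i$ and the images $\sigma(k(s))$ for all $s\in S$ and all $k$-embeddings $\sigma:k(s)\to\bar k$. Being Galois over $k$, the field $L_0$ is stable under $\tau$. Put $F_0=L_0\cap R$, the fixed field of $\tau$ in $L_0$. Since $\tau$ moves $i\in L_0$, we have $[L_0:F_0]=2$ and $L_0=F_0(i)$.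

We claim that for $s\in S$ the $F_0$-algebra $F_0\otimes_kk(s)$ is a finite product of copies of $F_0(i)$. It is a finite product of fields, finite over $F_0$, since $k(s)/k$ is separable. Embedding a factor into $\bar k$ over $F_0$ identifies it with a compositum $F_0\cdot\sigma(k(s))$, which lies between $F_0$ and $L_0$. It is not $F_0$: otherwise $\sigma(k(s))\subset R$, and $s$ would give a nontrivial solution of $x^2+y^2+z^2=0$ in the ordered field $R$. So it is $L_0=F_0(i)$.

By $(*)$ and Lemma~\ref{lem:squares}(b), there is a nonzero $a=u^2+v^2$ with $u,v\in k$ and $a\notin F_0^2$. Since $a>0$ in $R$ and $F_0\subset R$, the element $-a$ is not a square in $F_0$. Put $F=F_0(\sqrt{-a})$, a quadratic extension of $F_0$.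

(A1) By Lemma~\ref{lem:squares}(a), if $-1\in F^2$ then $-1\in F_0^2$ or $-1\in-aF_0^2$. The first is impossible in $R$, and the second gives $a\in F_0^2$.

(A2) We have $(u/\sqrt{-a})^2+(v/\sqrt{-a})^2=a/(-a)=-1$.

(A3) The scheme $S_F$ is the disjoint union of the spectra of the algebras $F\otimes_kk(s)=F\otimes_{F_0}(F_0\otimes_kk(s))$. By the claim, each is a product of copies of $F\otimes_{F_0}F_0(i)$, and this is the field $F(i)$ by (A1).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Suppose that $H_1^{cell}(C)$ is constant. By Proposition~\ref{prop:uniform} there is a finite nonempty $S$ such that $H^1(C,I)\to H^1(C\setminus S,I)$ is zero for all injective $I$. Let $F/k$ be adapted to $S$ (Lemma~\ref{lem:adapted}), let $G=\mathbf{W}\in\mathcal{A}(F)$ and $\omega=\langle t\rangle$. The hypothesis of Proposition~\ref{prop:key} holds by Lemma~\ref{lem:witt} with $m=0$. By Lemma~\ref{lem:groth} there is a monomorphism $f_*\mathbf{W}\to I$ with $I$ injective, and it is injective on sections. Proposition~\ref{prop:key} gives $c\in H^1(C,I)$ with $c|_{C\setminus S}\ne0$, a contradiction.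
\end{proof}

\begin{remark}\label{rem:real}
For $k=\mathbb{R}$ every sum of squares is a square, so $(*)$ fails. No finite extension is adapted to any $S$, since (A2) fails for $\mathbb{R}$ and (A1) fails for $\mathbb{C}$, and the argument gives no information in this case. If instead $i\in k$, then $C\cong\mathbb{P}^1$ and $H_1^{cell}(C)$ is constant by Example~\ref{ex:P1}.
\end{remark}

\section{Higher degrees}\label{sec:higher}

To reach degree $n$ we multiply $C$ by $n-1$ projective lines. Each factor raises the cohomological degree by one and changes the coefficients, as \eqref{eq:P1} shows for a point. The change of coefficients is the following. Let $k$ be a perfect field. For a sheaf $N$ on $\mathrm{Sm}_k$, the \emph{contraction} $N_{-1}$ is the sheaf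
\[
N_{-1}(U)=\ker\bigl(1^*:N(\mathbb{G}_m\times U)\to N(U)\bigr),
\]
and we put $N_{0}=N$ and $N_{-j}=(N_{-j+1})_{-1}$. By induction on $j$, $N_{-j}(U)$ is the group of sections of $N$ over $\mathbb{G}_m^j\times U$ that vanish on each subscheme $\{t_l=1\}$. Consequently $N\mapsto N_{-j}$ preserves injectivity on sections, and $(f_*G)_{-j}=f_*(G_{-j})$ for a finite extension $F/k$. Write
\[
\tilde H^j(\mathbb{G}_m\times U,N)=\ker\bigl(1^*:H^j(\mathbb{G}_m\times U,N)\to H^j(U,N)\bigr).
\]
We want to identify this group with $H^j(U,N_{-1})$. The obstruction is the higher cohomology of $\mathbb{G}_m\times U$ locally on $U$, and we first show that it vanishes at generic points.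

\begin{lemma}\label{lem:generic}
Let $N\in\mathcal{A}(k)$, let $U\in\mathrm{Sm}_k$ be irreducible, and let $j\ge1$. Then $\operatorname{colim}_{U'}H^j(\mathbb{G}_m\times U',N)=0$, where $U'$ runs over the nonempty open subsets of $U$.
\end{lemma}

\begin{proof}
We omit the coefficients $N$. Put $Z_{U'}=\{0\}\times U'$. In the exact sequences
\[
H^j(\mathbb{A}^1\times U')\to H^j(\mathbb{G}_m\times U')\to H^{j+1}_{Z_{U'}}(\mathbb{A}^1\times U')
\]
the first term is $H^j(U')$, whose colimit vanishes by (N2). So it suffices to show that the colimit of the third terms vanishes. We do this by localizing at the generic point $x$ of $Z_U$.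

Consider pairs $(U',V)$ with $V\to\mathbb{A}^1\times U'$ \'etale such that the preimage $Z_V$ of $Z_{U'}$ maps isomorphically onto $Z_{U'}$. Such a $V$, pointed by the generic point of $Z_V$, is a Nisnevich neighborhood of $x$ in $\mathbb{A}^1\times U$. These neighborhoods are cofinal. Indeed, let $(W,w)$ be any neighborhood of $x$ and let $Z_W$ be the preimage of $Z_U$. Then $Z_W\to Z_U$ is \'etale and $k(w)=k(x)$, so an open $Z'\subset Z_W$ containing $w$ maps isomorphically onto some $Z_{U'}$; take for $V$ the open subscheme $(W\times_UU')\setminus(Z_W\setminus Z')$ of $W$. Note that $V\setminus Z_V\subset W\setminus Z_W$.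

By (N4), $H^{j+1}_{Z_{U'}}(\mathbb{A}^1\times U')\cong H^{j+1}_{Z_V}(V)$, and this group sits in the exact sequence
\[
H^j(V\setminus Z_V)\to H^{j+1}_{Z_V}(V)\to H^{j+1}(V).
\]
Take the colimit over all pairs. The third term has colimit zero by (N2). For the first, let $b\in H^j(V\setminus Z_V)$. Replacing $V$ by the connected component that contains $Z_V$, we may assume that $V$ is irreducible. By (N2), $b$ vanishes on a dense open $V_0\subset V\setminus Z_V$. The proper closed subset $T=V\setminus V_0$ contains $Z_V$, which is irreducible of codimension $1$ and is therefore an irreducible component of $T$. Let $T'$ be the union of the other components. Then $W=V\setminus T'$ is a neighborhood of $x$ with $W\setminus Z_W=V_0$. Refining $W$ to a pair as above kills $b$. So the colimit of the middle terms vanishes.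
\end{proof}

\begin{lemma}\label{lem:contraction}
Let $N\in\mathcal{A}(k)$. Then $N_{-1}\in\mathcal{A}(k)$, and $H^j(U,N_{-1})$ is a direct summand of $H^{j+1}(\mathbb{P}^1\times U,N)$, naturally in $N$ and in $U\in\mathrm{Sm}_k$.
\end{lemma}

\begin{proof}
Let $N\to J^\bullet$ be a resolution by injective sheaves. For an injective sheaf $J$, the sheaf $U\mapsto J(\mathbb{G}_m\times U)$ is the internal Hom from the free abelian sheaf $\mathbb{Z}(\mathbb{G}_m)$ to $J$. It is injective, because $\mathbb{Z}(\mathbb{G}_m)$ has free stalks, so that tensoring with it is exact. Pullback along the projection splits $1^*$, so $J_{-1}$ is a direct summand of this sheaf and is injective too. Therefore the hypercohomology of the complex $J^\bullet_{-1}$ on $U$ is the cohomology of $J^\bullet_{-1}(U)$, which is $\tilde H^j(\mathbb{G}_m\times U,N)$. These groups are $\mathbb{A}^1$-invariant in $U$ because $N\in\mathcal{A}(k)$. So $J^\bullet_{-1}$ is $\mathbb{A}^1$-local, and its cohomology sheaves $\mathcal{H}^j$ lie in $\mathcal{A}(k)$ by (M2). We have $\mathcal{H}^0=N_{-1}$, which proves the first claim.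

For $j\ge1$, the sheaf $\mathcal{H}^j$ is associated with the presheaf $U\mapsto\tilde H^j(\mathbb{G}_m\times U,N)$, so $\mathcal{H}^j(k(U))=0$ for irreducible $U$ by Lemma~\ref{lem:generic}. By (M3), $\mathcal{H}^j=0$. Thus $J^\bullet_{-1}$ is an injective resolution of $N_{-1}$, and $H^j(U,N_{-1})=\tilde H^j(\mathbb{G}_m\times U,N)$ naturally in $N$ and $U$.

Now cover $\mathbb{P}^1\times U$ by two copies of $\mathbb{A}^1\times U$. By invariance, the restriction map in the Mayer--Vietoris sequence is
\[
H^j(U,N)\oplus H^j(U,N)\to H^j(\mathbb{G}_m\times U,N),\qquad(a,b)\mapsto\mathrm{pr}^*a-\mathrm{pr}^*b .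
\]
Since $1^*\mathrm{pr}^*=\mathrm{id}$, the cokernel of this map is $\tilde H^j(\mathbb{G}_m\times U,N)$ and its kernel is the diagonal. Using the cokernel in degree $j$ and the kernel in degree $j+1$, we get a natural exact sequence
\[
0\to\tilde H^j(\mathbb{G}_m\times U,N)\to H^{j+1}(\mathbb{P}^1\times U,N)\to H^{j+1}(U,N)\to0 .
\]
Pullback along $\mathbb{P}^1\times U\to U$ splits it naturally.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(1) and of the equivalence]
Let $k$ satisfy $(*)$, let $1\le n\le d$, put $m=n-1$ and $X=C\times(\mathbb{P}^1)^{d-1}$. The variety $X$ is smooth and projective of dimension $d$, and $C_{k(i)}\cong\mathbb{P}^1_{k(i)}$ because $(1:i:0)$ is a $k(i)$-point of $C$.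

Applying Lemma~\ref{lem:contraction} $m$ times, we see that $H^1(C,I_{-m})$ is a direct summand of $H^2(C\times\mathbb{P}^1,I_{-m+1})$, and so on up to $H^n(C\times(\mathbb{P}^1)^{m},I)$, naturally in $I\in\mathcal{A}(k)$. The last group is a natural direct summand of $H^n(X,I)$: the projection $X\to C\times(\mathbb{P}^1)^{m}$ has a section given by a rational point of $(\mathbb{P}^1)^{d-n}$, and pullback along the section is a retraction of pullback along the projection.

Suppose that $H_n^{cell}(X)$ is constant. Proposition~\ref{prop:uniform}, with $Y=C$ and $\Phi I=I_{-m}$, gives a finite nonempty set $S$ of closed points such that $H^1(C,I_{-m})\to H^1(C\setminus S,I_{-m})$ is zero for all injective $I$. Let $F/k$ be adapted to $S$, and let $G=\mathbf{W}_{-m}$, which lies in $\mathcal{A}(F)$ by (W3) and Lemma~\ref{lem:contraction} over $F$. The section $\omega_m$ of Lemma~\ref{lem:witt} vanishes on each $\{t_j=1\}$, because $\langle1\rangle-1=0$; this is the purpose of the factors $\langle t_j\rangle-1$. So $\omega_m\in G(\mathbb{G}_{m,F})$. The subgroup $G(F)$ consists of sections pulled back along the projection that forgets $t$, so $\iota^*\omega_m-\omega_m\notin G(F)$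 by Lemma~\ref{lem:witt}. Choose a monomorphism $f_*\mathbf{W}\to I$ with $I$ injective in $\mathcal{A}(k)$. Contracting $m$ times gives a morphism $f_*G=(f_*\mathbf{W})_{-m}\to I_{-m}$ in $\mathcal{A}(k)$ that is injective on sections. Proposition~\ref{prop:key} yields $c\in H^1(C,I_{-m})$ with $c|_{C\setminus S}\ne0$, a contradiction. This proves (1).

Finally, let $n,d\ge0$. If $n=0$ or $n>d$, then $H_n^{cell}(X)$ is constant for all smooth $X$ of pure dimension $d$ by part (2). Otherwise $1\le n\le d$, and part (1) gives a smooth variety of dimension $d$ for which it is not.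
\end{proof}

\section{Fields satisfying $(*)$}\label{sec:fields}

\begin{proof}[Proof of Proposition~\ref{prop:C}]
Let $k$ be formally real. In each case we exhibit a subfield $E$ over which $k$ is finite and a set of nonzero sums of two squares in $E$ that meets infinitely many square classes of $E$. Lemma~\ref{lem:squares}(b) then gives $(*)$ for $k$.

Suppose that $k$ is finitely generated of transcendence degree $r\ge1$ over a subfield $k'$. Choose a transcendence basis $t_1,\dots,t_r$, and put $k_1=k'(t_1,\dots,t_{r-1})$, $t=t_r$ and $E=k_1(t)$. Then $k/E$ is finite. The polynomials $q_l=(t-l)^2+1$, $l\in\mathbb{Z}$, are sums of two squares. They are monic, pairwise distinct because the characteristic is $0$, and irreducible in $k_1[t]$ because $-1$ is not a square in $k_1\subset k$. By unique factorization, $q_lq_{l'}$ is not a square in $E$ for $l\ne l'$, so the $q_l$ lie in distinct square classes of $E$.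

Suppose that $k$ is finitely generated over $\mathbb{Q}$. If its transcendence degree is positive, the previous case applies. Otherwise $k$ is finite over $E=\mathbb{Q}$, and we take the infinitely many primes $p\equiv1\pmod4$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Survey}
\emph{$\mathbb{A}^1$-Homotopy and $\mathbb{A}^1$-Algebraic Topology over a Field, a Survey},
\texttt{https://claymath.org/\allowbreak wp-content/\allowbreak uploads/\allowbreak 2024/\allowbreak 12/\allowbreak Morel-lecture-ms.pdf}.

\bibitem{MorelConn}
Morel, \emph{The stable $\mathbb{A}^1$-connectivity theorems}, K-Theory 35 (2005).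

\bibitem{MorelLNM}
Morel, \emph{$\mathbb{A}^1$-Algebraic Topology over a Field}, LNM 2052.

\bibitem{Panin}
Panin, \emph{Homotopy invariance of the sheaf $W_{Nis}$ and of its cohomology}, 2010.

\bibitem{Verdier}
Verdier, SGA 4, Exp.~V, 7.4.

\end{thebibliography}
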